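
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Cyclic Gray codes for burnt pancakes\\ from the three largest flips}


\begin{abstract}
For every $n\ge 3$ we construct a cyclic Gray code of all $2^n n!$ signed permutations of $\{1,\dots,n\}$ in which each step reverses and complements a prefix of length $n-2$, $n-1$ or $n$. This proves Conjecture~5 of \cite{pancake}. We also show that no two of these flips suffice, and that the smallest possible number of flips of length $n-2$ lies between $2^{n-2}(n-1)!$ and $2^{n-2}(n-1)!\,\bigl(1+\frac1{n-2}\bigr)$. The two longest flips alone decompose the signed permutations into short cycles. We glue these cycles together in $n-2$ rounds, and a parity obstruction that appears in every second round is removed by switching along certain $8$-cycles.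
\end{abstract}

\section{The question}

A \emph{signed permutation} of $[n]=\{1,\dots,n\}$ is a string $p_1p_2\cdots p_n$ in which each of $1,\dots,n$ appears exactly once, either plain ($i$) or complemented ($\bar i$). It describes a stack of $n$ pancakes of different sizes, each burnt on one side; the bar records which side is up. We put $\bar{\bar i}=i$ and $|i|=|\bar i|=i$. For a symbol $x$ we write $x^{+1}=x$ and $x^{-1}=\bar x$. The set of all $2^nn!$ signed permutations is $\overline{\mathbb P}(n)$.

Turning over the top $k$ pancakes is the burnt prefix-reversal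
\[
\overline{\mathrm{flip}}_k(p_1p_2\cdots p_n)=\bar p_k\,\bar p_{k-1}\cdots\bar p_1\,p_{k+1}\cdots p_n\qquad(1\le k\le n).
\]
A \emph{cyclic Gray code} of $\overline{\mathbb P}(n)$ using a set $F$ of flips is a listing of all elements of $\overline{\mathbb P}(n)$, each exactly once, in which every element arises from its predecessor, and the first element from the last, by one flip in $F$. Flips act on positions, so this is the same as a Hamilton cycle in the Cayley graph of the hyperoctahedral group generated by $F$.

How few flips are enough? Throughout let $n\ge3$ and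
\[
a=\overline{\mathrm{flip}}_n,\qquad b=\overline{\mathrm{flip}}_{n-1},\qquad t=\overline{\mathrm{flip}}_{n-2}.
\]
Applying first $a$ and then $b$ gives
\begin{equation}\label{eq:rot}
b(a(p))=p_2p_3\cdots p_n\,\bar p_1 ,
\end{equation}
a rotation in which the wrapped symbol is complemented. It has order $2n$, so $a$ and $b$ alone produce only cycles of length $4n$. Applying first $b$ and then $t$ gives $t(b(p))=p_2\cdots p_{n-1}\,\bar p_1\,p_n$: the first $n-1$ symbols are rotated and the last one stays. Up to rotation, the last symbol moves one step relative to the others. Rotations together with such moves should reach every arrangement. Indeed $a,b,t$ are known to generate the hyperoctahedral group, and Conjecture~5 of \cite{pancake} states that a single cycle through all of $\overline{\mathbb P}(n)$ is possible. We prove this; the fact about generation is not used.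

\begin{theorem}\label{thm:main}
For every $n\ge 3$ there is a cyclic Gray code of $\overline{\mathbb P}(n)$ using only $\overline{\mathrm{flip}}_{n-2}$, $\overline{\mathrm{flip}}_{n-1}$, $\overline{\mathrm{flip}}_n$.
\end{theorem}

\begin{theorem}\label{thm:count}
Let $n\ge3$.
\begin{enumerate}
\item[\textup{(1)}] For $F\subseteq\{\overline{\mathrm{flip}}_{n-2},\overline{\mathrm{flip}}_{n-1},\overline{\mathrm{flip}}_n\}$, a cyclic Gray code using $F$ exists if and only if $F$ consists of all three flips.
\item[\textup{(2)}] Let $\tau_n$ be the minimum number of uses of $\overline{\mathrm{flip}}_{n-2}$ in a cyclic Gray code using the three flips. Then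
\[
2^{n-2}(n-1)!\ \le\ \tau_n\ \le\ 2^{n-2}(n-1)!\,\Bigl(1+\frac1{n-2}\Bigr),\qquad \tau_3=4 .
\]
The code constructed below uses $\overline{\mathrm{flip}}_{n-2}$ exactly
\[
2(n-1)\sum_{m=3}^n a_m-4\sum_{\substack{3\le k\le n-1\\ n-k\ \mathrm{odd}}}a_k
\]
times, where $a_m=2^{m-3}(m-2)!$.
\end{enumerate}
\end{theorem}

Let $\Gamma_n$ be the graph on $\overline{\mathbb P}(n)$ with edges $\{p,a(p)\}$, $\{p,b(p)\}$, $\{p,t(p)\}$. The flips are involutions, and $p,a(p),b(p),t(p)$ are distinct. Indeed $a(p)$ ends in $\bar p_1\ne p_n$, while the other three end in $p_n$. In position $n-1$, $b(p)$ has $\bar p_1$, while $p$ and $t(p)$ have $p_{n-1}\neq\bar p_1$. The first symbol of $t(p)$ is $\bar p_{n-2}\ne p_1$. So $\Gamma_n$ is a simple cubic graph, each edge belongs to exactly one flip, and Theorem~\ref{thm:main} says that $\Gamma_n$ has a Hamilton cycle.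

\paragraph{The plan.} The $a$- and $b$-edges form disjoint cycles, the \emph{rings}. We join them by taking symmetric differences with cycles of $\Gamma_n$ that alternate between $b$-edges and $t$-edges, the \emph{faces}. For $n=3$ one face suffices (Section~\ref{sec:three}). In general we merge in rounds $n,n-1,\dots,3$. A face may meet a cycle that is already merged in several edges, and then the outcome depends on the order and the direction in which the cycle traverses them. In every second round the number of these edges is even, and the cycle would break apart. This happens first for $n=4$, with two edges, where we repair it by hand with an $8$-cycle (Section~\ref{sec:octagon}). The general proof (Sections~\ref{sec:statements}--\ref{sec:C}) is an induction that keeps track of order and direction.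

\section{Rings}\label{sec:rings}

For a signed permutation $p$ let $\langle p\rangle$ be the cyclic word $(p_1\cdots p_n\bar p_1\cdots\bar p_n)$. It contains each of the $2n$ symbols once, with $x$ and $\bar x$ opposite each other. Any $n$ consecutive symbols $q_1\cdots q_n$ of it form a signed permutation $q$ with $\langle q\rangle=\langle p\rangle$. By \eqref{eq:rot}, applying $a$ and then $b$ preserves $\langle p\rangle$. A single flip $b$ reverses it:
\begin{equation}\label{eq:reversal}
\langle b(p)\rangle=(\bar p_{n-1}\cdots\bar p_1\,p_n\,p_{n-1}\cdots p_1\,\bar p_n),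
\end{equation}
which is $(p_1\cdots p_n\bar p_1\cdots\bar p_n)$ read backward. So under $a$ and $b$ the cyclic word is fixed up to reversal, and we choose one of the two readings as a name for it.

\begin{definition}
A \emph{configuration} is a signed permutation $D=d_1\cdots d_n$ with $d_1=1$ in which $2$ is uncomplemented. The set of configurations is $\mathcal D$; we have $|\mathcal D|=2^{n-2}(n-1)!$. For a symbol $x$ let $\sigma_D(x)$ be its successor in $\langle D\rangle$; then $\sigma_D(\bar x)=\overline{\sigma_D(x)}$. Let $f(D,x)$ be the string of the $n$ consecutive symbols of $\langle D\rangle$ ending at $x$, and let $g(D,x)=b(f(D,x))$.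

If $|x|\ge3$, let $\mu_xD$ be obtained by moving $x$ forward past its successor: interchange $x$ with $\sigma_D(x)$, and $\bar x$ with $\sigma_D(\bar x)$, in $\langle D\rangle$, and read $n$ symbols from $1$.
\end{definition}

Since $|x|\ge3$, the cyclic order of $1,2,\bar1,\bar2$ is unchanged, so $\mu_xD\in\mathcal D$. For fixed $x$ the map $\mu_x$ is a bijection of $\mathcal D$; its inverse moves $x$ backward.

\begin{lemma}\label{lem:coord}
\begin{enumerate}
\item[\textup{(i)}] Every signed permutation is exactly one of the $f(D,x)$, $g(D,x)$, with $D\in\mathcal D$ and $x\in\{1,\bar1,\dots,n,\bar n\}$.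
\item[\textup{(ii)}] $b(f(D,x))=g(D,x)$ and $a(f(D,x))=g(D,\sigma_D(x))$.
\item[\textup{(iii)}] If $|x|\ge3$, then $t(g(D,x))=f(\mu_xD,x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Given $p$, read $n$ symbols of $\langle p\rangle$ from $1$; the reading contains exactly one of $2,\bar2$. If it contains $2$, it is a configuration $D$, and $p=f(D,p_n)$. If it contains $\bar2$, then $2$ lies among the $n-1$ symbols preceding $1$ in $\langle p\rangle$. By \eqref{eq:reversal} it lies among the $n-1$ symbols following $1$ in $\langle b(p)\rangle$. So $b(p)=f(D,p_n)$ for some $D\in\mathcal D$, and $p=g(D,p_n)$. Conversely, elements $f(D,x)$ fall into the first case and, by \eqref{eq:reversal} again, elements $g(D,x)$ into the second. In both cases $p$ determines $D$, and $x$ is the last symbol of $p$.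

(ii) The first equation is the definition of $g$. Let $f(D,x)=p_1\cdots p_n$. Then $x=p_n$ and $\sigma_D(x)=\bar p_1$. So $f(D,\sigma_D(x))=p_2\cdots p_n\bar p_1$ and $g(D,\sigma_D(x))=\bar p_n\cdots\bar p_2\bar p_1=a(f(D,x))$.

(iii) With the same notation $g(D,x)=\bar p_{n-1}\cdots\bar p_1x$, hence $t(g(D,x))=p_2\cdots p_{n-1}\,\bar p_1\,x$. Its cyclic word $(p_2\cdots p_{n-1}\,\bar p_1\,x\,\bar p_2\cdots\bar p_{n-1}\,p_1\,\bar x)$ arises from $\langle D\rangle=(p_2\cdots p_{n-1}\,x\,\bar p_1\,\bar p_2\cdots\bar p_{n-1}\,\bar x\,p_1)$ by interchanging $x$ with $\bar p_1=\sigma_D(x)$, and $\bar x$ with $p_1$. So it is $\langle\mu_xD\rangle$, and the string ends at $x$.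
\end{proof}

We name the edges of $\Gamma_n$ and give each the \emph{label} $x$:
\begin{gather*}
\alpha(D,x)=\{f(D,x),\,g(D,\sigma_D(x))\},\qquad \beta(D,x)=\{f(D,x),\,g(D,x)\},\\
\theta(D,x)=\{g(D,x),\,f(\mu_xD,x)\}\quad(|x|\ge3).
\end{gather*}
These are $a$-, $b$- and $t$-edges, respectively. The vertex $f(D,x)$ lies on $\alpha(D,x)$, $\beta(D,x)$ and a $t$-edge. The vertex $g(D,x)$ lies on $\alpha(D,\sigma_D^{-1}(x))$, $\beta(D,x)$ and a $t$-edge. If $|x|\ge3$, both $t$-edges have label $x$: the one at $g(D,x)$ is $\theta(D,x)$, and the one at $f(D,x)$ is $\theta(\mu_x^{-1}D,x)$. The $t$-edges at vertices ending in $\pm1,\pm2$ get no name; the construction never uses them.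

The $\alpha$- and $\beta$-edges of one $D$ form a cycle of length $4n$, the \emph{ring} of $D$:
\[
\cdots\ g(D,x),\ f(D,x),\ g(D,\sigma_D(x)),\ f(D,\sigma_D(x)),\ \cdots
\]
The order displayed is its \emph{forward} direction. By Lemma~\ref{lem:coord}(i), the vertex sets of the rings partition $\overline{\mathbb P}(n)$.

\section{The case $n=3$}\label{sec:three}

There are four configurations, and moving $3$ forward permutes them cyclically:
\[
123\ \to\ 1\bar32\ \to\ 12\bar3\ \to\ 132\ \to\ 123 .
\]
For example, $\langle123\rangle=(1\,2\,3\,\bar1\,\bar2\,\bar3)$; moving $3$ past $\bar1$ and $\bar3$ past $1$ gives $(1\,\bar3\,2\,\bar1\,3\,\bar2)=\langle1\bar32\rangle$. In the ring of $123$ remove the edge $\beta(123,3)$ between $f(123,3)=123$ and $g(123,3)=\bar2\bar13$. What remains is the path, run forward,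
\[
123,\ \bar3\bar2\bar1,\ 23\bar1,\ 1\bar3\bar2,\ 3\bar1\bar2,\ 21\bar3,\ \bar1\bar2\bar3,\ 321,\ \bar2\bar31,\ \bar132,\ \bar312,\ \bar2\bar13
\]
with flips $a,b,a,\dots,a$. Now $t$ leads from $\bar2\bar13=g(123,3)$ to $2\bar13=f(1\bar32,3)$, which is where the corresponding path of the ring of $1\bar32$ begins. After four rings, with first elements $123,\ 2\bar13,\ \bar1\bar23,\ \bar213$, we are back at $123$. So the flip sequence $\bigl((ab)^5a\,t\bigr)^4$, of length $48$, is a cyclic Gray code.

In terms of edge sets, we replaced the union of the rings by its symmetric difference with the cycle formed by the edges $\beta(D,3)$, $\theta(D,3)$ for the four configurations $D$. For general $n$, moving one symbol around reaches only $2(n-1)$ configurations, so many such cycles are needed.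

\section{Blocks, faces and hits}\label{sec:faces}

\paragraph{Blocks.} We organize the configurations by what remains when large symbols are erased. For $2\le k\le n$ let $W_k$ be the set of signed permutations of $\{2,\dots,k\}$ in which $2$ is uncomplemented; $|W_k|=2^{k-2}(k-1)!$. For $w\in W_k$ let $\varepsilon(w)=\pm1$ be the product of the signs of its symbols. For $u\in W_k$ we say that a configuration $D$ \emph{belongs to} $u$ if erasing the symbols of absolute value $>k$ from $D$ leaves $1u$. Let the \emph{block} $V(u)$ be the set of all $f(D,x),g(D,x)$ for which $D$ belongs to $u$; we then also say that $D$ belongs to $V(u)$. For fixed $k$ the blocks partition $\overline{\mathbb P}(n)$. For $k=n$ they are the vertex sets of the rings, and for $k=2$ there is only one block, $V(2)=\overline{\mathbb P}(n)$. If $w\in W_{k-1}$, then $V(w)$ is the union of the blocks $V(u)$ of those $u\in W_k$ that give $w$ on deleting $\pm k$. We shall merge these blocks by letting $k$ or $\bar k$ run around.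

\paragraph{Faces.} Let $3\le k\le n$, $w\in W_{k-1}$, and
\[
y=k^{\varepsilon(w)}.
\]
Let $O(w)$ be the set of the $2(n-1)$ configurations that give $1w(k{+}1)\cdots n$ on deleting $\pm k$. They correspond to the $2(n-1)$ gaps of the cyclic word $(1\,w\,(k{+}1)\cdots n\;\bar1\,\bar w\,\overline{k{+}1}\cdots\bar n)$, where $\bar w$ is $w$ with every symbol complemented: put $y$ into a gap and $\bar y$ into the opposite one. Moving $y$ forward takes it to the next gap, so $D\mapsto\mu_yD$ permutes $O(w)$ in a single cycle. Hence the edges $\beta(D,y),\theta(D,y)$, $D\in O(w)$, form a cycle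
\[
\Phi(w):\quad f(D,y)\overset{\beta}{-}g(D,y)\overset{\theta}{-}f(\mu_yD,y)\overset{\beta}{-}g(\mu_yD,y)\overset{\theta}{-}\cdots
\]
inside $V(w)$, the \emph{face} of $w$, at \emph{level} $k$. Distinct faces are vertex-disjoint, because a vertex determines $D$ and $x$, hence $k=|x|$ and $w$. The choice between $k$ and $\bar k$ as the moving symbol will let faces of different levels fit together; see the end of Section~\ref{sec:octagon}.

\paragraph{Hits.} With $k,w,y$ as above, let $\delta=\pm1$, $\eta=\varepsilon(w)\delta$ and $r=n-k+1$. Put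
\[
D_j=1\,w\,(k{+}1)\cdots(k{+}j{-}1)\,k^\delta\,(k{+}j)\cdots n,\qquad f_j=f(D_j,y),\quad g_j=g(D_j,y),\quad e_j=\beta(D_j,y)
\]
for $1\le j\le r$. The edges $e_j$ are the \emph{hits} of $(w,\delta)$. They are the $\beta$-edges of $\Phi(w)$ inside the block $V(wk^\delta)$, and this is the only kind of block that a face can meet in several $\beta$-edges:

\begin{lemma}\label{lem:hits}
\begin{enumerate}
\item[\textup{(i)}] The configurations of $O(w)$ belonging to $V(wk^\delta)$ are exactly $D_1,\dots,D_r$. For $j<r$ we have $\sigma_{D_j}(y)=(k{+}j)^\eta$ and $\mu_yD_j=D_{j+1}$, so $\theta(D_j,y)=\{g_j,f_{j+1}\}$. Neither $\mu_yD_r$ nor $\mu_y^{-1}D_1$ belongs to $V(wk^\delta)$.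
\item[\textup{(ii)}] If $u\in W_k$ gives $w$ on deleting $\pm k$ and $u\ne wk^{\pm1}$, then exactly one configuration of $O(w)$ belongs to $V(u)$, namely $1u(k{+}1)\cdots n$.
\end{enumerate}
\end{lemma}

\begin{proof}
A configuration in $O(w)$ is $1w(k{+}1)\cdots n$ with $k$ or $\bar k$ inserted somewhere after the $1$. If the inserted symbol stands before the last symbol of $w$, its place relative to $1w$ fixes its place in the whole string; this gives (ii). The configuration belongs to $wk^\delta$ exactly if the inserted symbol is $k^\delta$ and stands after all of $w$, which gives $D_1,\dots,D_r$. For $j<r$ the symbol following $k^\delta$ in $D_j$ is $k{+}j$. Since $y=(k^\delta)^\eta$, we get $\sigma_{D_j}(y)=(k{+}j)^\eta$ and $\mu_yD_j=D_{j+1}$. So $D_1,\dots,D_r$ are consecutive in the single cycle of $\mu_y$ on $O(w)$. Since $r\le n-2<2(n-1)$, they do not fill it, and the last claim of (i) follows.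
\end{proof}

\section{The parity obstruction and the octagons}\label{sec:octagon}

Suppose that each block $V(u)\subseteq V(w)$ with $u\in W_k$ already carries one cycle through all its vertices. Take the symmetric difference with $\Phi(w)$. In a block with a single configuration $D$ of $O(w)$ the cycle loses the edge $\beta(D,y)$ and becomes a path from $f(D,y)$ to $g(D,y)$, as for $n=3$. In a block $V(wk^\delta)$ the cycle $A$ loses $e_1,\dots,e_r$ and gains the edges $g_jf_{j+1}$, $1\le j<r$. We need the result to be one path through the block from $f_1$ to $g_r$.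

Whether it is depends on the order of the hits along $A$. Suppose $A$ meets them in the cyclic order $e_1,\dots,e_r$, each traversed from $g_j$ to $f_j$. Then deleting them leaves segments $f_i\leadsto g_{i+1}$ for $1\le i<r$ and $f_r\leadsto g_1$. Starting at $f_1$ the new graph runs
\[
f_1\leadsto g_2\to f_3\leadsto g_4\to f_5\leadsto\cdots
\]
and advances by two. If $r$ is odd, it comes to $f_r\leadsto g_1\to f_2\leadsto g_3\to\cdots\leadsto g_r$ and covers everything. If $r$ is even, it stops at $g_r$ after half of the segments, and the others form a separate cycle.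

\paragraph{The obstruction for $n=4$.} Let $n=4$, $k=3$, $w=2$, $\delta=1$. Then $r=2$, $y=3$, and the hits lie in the rings of $D=D_1=1234$ and $D'=D_2=1243$. The block $V(23)$ is merged at level $4$ by the face of the word $23$, whose moving symbol is $4$:
\[
1243\to1234\to1\bar423\to12\bar43\to123\bar4\to1423\to1243 .
\]
Each of the six rings loses $\beta(\cdot,4)$ and is run forward from $f(\cdot,4)$ to $g(\cdot,4)$. In $D'$ the symbol $3$ follows $4$, while in $D$ it precedes $4$. So the cycle $A$ on $V(23)$ is
\begin{equation}\label{eq:A4}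
f(D',4)\to g_2\to f_2\leadsto g(D',4)\to f(D,4)\leadsto g_1\to f_1\to g(D,4)\leadsto f(D',4),
\end{equation}
where the last part runs through the other four rings. Both hits are traversed from $g$ to $f$. Toggling $e_1,e_2$ and $g_1f_2$ splits off the cycle
\[
f_2\leadsto g(D',4)\to f(D,4)\leadsto g_1\to f_2
\]
of length $14+14=28$: it contains all of the ring of $D'$ except $f(D',4),g_2$, and all of the ring of $D$ except $f_1,g(D,4)$.

\paragraph{The repair.} The eight vertices named in \eqref{eq:A4} lie on an $8$-cycle of $\Gamma_4$:
\[
\bar2\bar143\overset{b}{-}\bar4123\overset{a}{-}\bar3\bar2\bar14\overset{b}{-}1234\overset{t}{-}\bar2\bar134\overset{b}{-}\bar3124\overset{a}{-}\bar4\bar2\bar13\overset{b}{-}1243\overset{t}{-}\bar2\bar143,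
\]
that is, $g_1,f_1,g(D,4),f(D,4),g(D',4),f(D',4),g_2,f_2$. We toggle it as well. Now $e_1,e_2$ and $g_1f_2$ are toggled twice and do not change. The edges $f_1g(D,4)$, $f(D',4)g_2$ and $g(D',4)f(D,4)$ are removed, and the $b$-edges $f(D,4)g(D,4)$ and $f(D',4)g(D',4)$ return. The result is
\[
f_1\to g_1\leadsto f(D,4)\to g(D,4)\leadsto f(D',4)\to g(D',4)\leadsto f_2\to g_2 ,
\]
a Hamilton path of $V(23)$ from $f_1$ to $g_2$, as desired. There is a price: parts of $A$ are now run backward. In particular $e_1$ is traversed from $f_1$ to $g_1$. For larger $n$ such reversals affect the hits of lower levels, and the induction must record them.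

\paragraph{Octagons in general.} Let $3\le k\le n-1$ with $n-k$ odd, so that $r=n-k+1$ is even. Let $w\in W_{k-1}$, $\delta=\pm1$, and $y,\eta$ as in Section~\ref{sec:faces}. Put
\[
D=D_{r-1}=1\,w\,(k{+}1)\cdots(n{-}1)\,k^\delta\,n,\qquad D'=D_r=1\,w\,(k{+}1)\cdots(n{-}1)\,n\,k^\delta,\qquad z=n^\eta .
\]
In $D$ the symbol $k^\delta$ is followed by $n$, so $\sigma_D(y)=z$ and $\mu_yD=D'$. In $D'$ the symbol $n$ is followed by $k^\delta$, so $\sigma_{D'}(z)=y$ and $\mu_zD'=D$. Hence
\[
\begin{aligned}
\Omega(w,\delta):\quad g(D,y)&\overset\beta-f(D,y)\overset\alpha-g(D,z)\overset\beta-f(D,z)\overset\theta-g(D',z)\\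
&\overset\beta-f(D',z)\overset\alpha-g(D',y)\overset\beta-f(D',y)\overset\theta-g(D,y)
\end{aligned}
\]
is an $8$-cycle in $V(wk^\delta)$, an \emph{octagon} of level $k$. Its $\alpha$-edges are $\alpha(D,y)$, $\alpha(D',z)$ and its $\theta$-edges are $\theta(D',z)$, $\theta(D,y)$.

\begin{lemma}\label{lem:oct}
\begin{enumerate}
\item[\textup{(i)}] The edges $\beta(D,y),\beta(D',y),\theta(D,y)$ of $\Omega(w,\delta)$ lie on the level-$k$ face $\Phi(w)$. The edges $\beta(D,z),\beta(D',z),\theta(D',z)$ lie on the level-$n$ face of $w(k{+}1)\cdots(n{-}1)k^\delta\in W_{n-1}$.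
\item[\textup{(ii)}] All labels of edges of $\Omega(w,\delta)$ have absolute value $k$ or $n$.
\item[\textup{(iii)}] The ring of a given configuration is met by at most one octagon, over all levels. In particular octagons are pairwise vertex-disjoint.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $D,D'\in O(w)$ and $\mu_yD=D'$, which gives the first claim. Deleting $n$ from $D$ or $D'$ leaves $1$ followed by the word named. The $\varepsilon$ of this word is $\varepsilon(w)\delta=\eta$, so the moving symbol of its face is $n^\eta=z$; and $\mu_zD'=D$. (ii) can be read off. (iii) A configuration in the role of $D$ ends in $k^\delta n$, and one in the role of $D'$ ends in $n\,k^\delta$, with $k<n$. So the last two symbols show the role and $k,\delta$. Erasing $1$ and all symbols of absolute value at least $k$ then gives $w$.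
\end{proof}

\paragraph{Why the moving symbol is $k^{\varepsilon(w)}$.} Part (i) needs the level-$n$ face through $D$ and $D'$ to move $z=n^\eta$, the symbol adjacent to $y$, and not $\bar z$. In the block $V(2\bar3)$ for $n=4$ the face $\Phi(2)$ still moves $y=3$. In $\langle124\bar3\rangle$ the symbol $3$ is preceded by $\bar4$, so level $4$ must move $\bar4$ there, and indeed $4^{\varepsilon(2\bar3)}=\bar4$. The same adjacency, at all levels, is used in Section~\ref{sec:B}.

\section{The graphs $G_m$ and the induction}\label{sec:statements}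

Let $G_{n+1}$ be the union of the rings, i.e.\ the set of all $\alpha$- and $\beta$-edges. For $m=n,n-1,\dots,3$ let $G_m$ arise from $G_{m+1}$ by taking the symmetric difference successively with all faces $\Phi(w)$, $w\in W_{m-1}$, and, if $n-m$ is odd, also with all octagons $\Omega(w,\delta)$, $w\in W_{m-1}$, $\delta=\pm1$. (An edge lying on a face and on an octagon of level $m$ is thus toggled twice.) These are the changes \emph{at level $m$}. We shall prove that $G_3$ is a Hamilton cycle.

\begin{lemma}\label{lem:fresh}
Let $3\le m\le n$ and $|x|\le m$. Then $\alpha(D,x),\beta(D,x)\in G_{m+1}$, and $\theta(D,x)\notin G_{m+1}$ if $|x|\ge3$.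
\end{lemma}

\begin{proof}
This holds for $G_{n+1}$. At a level $m'>m$ only edges with labels of absolute value $m'$ or $n$ are changed, by the definition of faces and Lemma~\ref{lem:oct}(ii), and both numbers are larger than $m$.
\end{proof}

A hit $e_j$ traversed from $g_j$ to $f_j$ is called \emph{positive} and written $e_j$; traversed from $f_j$ to $g_j$ it is written $e_j^{-1}$. Consider the following statements.

\begin{itemize}
\item[$\mathbf A_k$] ($2\le k\le n$) $G_{k+1}$ is a disjoint union of cycles whose vertex sets are exactly the blocks $V(u)$, $u\in W_k$.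
\item[$\mathbf B_k$] ($3\le k\le n$) For all $w\in W_{k-1}$ and $\delta$, the hits $e_1,\dots,e_r$ of $(w,\delta)$ lie on the cycle of $G_{k+1}$ on $V(wk^\delta)$. If $r\ge2$, then in one of its two directions this cycle meets them in the cyclic order
\[
(e_1,e_2,\dots,e_{r-2},\,e_r^{-1},\,e_{r-1}^{-1}).
\]
For $r=2$ this means $(e_2^{-1},e_1^{-1})$; in the other direction it reads $(e_1,e_2)$.
\item[$\mathbf C_k$] ($3\le k\le n$) For all $w\in W_{k-1}$ and $\delta$, the edges of $G_k$ with both ends in $V(wk^\delta)$ form a Hamilton path $P$ of $V(wk^\delta)$ from $f_1$ to $g_r$. Let $y^*=\sigma_{D_1}^{-1}(y)$. The edge $\alpha(D_1,y^*)=\{f(D_1,y^*),g_1\}$ belongs to $P$. When $P$ is traversed from $f_1$ to $g_r$, this edge is traversed \emph{towards} $g_1$ if $n-k\ne1$ and \emph{away from} $g_1$ if $n-k=1$.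
\end{itemize}

The first sentence of $\mathbf C_k$ is what gluing requires. The direction of $\alpha(D_1,y^*)$ is the information about level $k$ that the lower levels need; the exception $n-k=1$ is the backward run seen for $n=4$.

$\mathbf A_n$ holds, since the $V(u)$, $u\in W_n$, are the vertex sets of the rings. For $k=n,n-1,\dots,3$ in turn we shall prove
\begin{itemize}
\item $\mathbf B_k$ from $\mathbf A_k,\dots,\mathbf A_n$ and $\mathbf C_{k+1},\dots,\mathbf C_n$ (Section~\ref{sec:B});
\item $\mathbf C_k$ from $\mathbf A_k$ and $\mathbf B_k$ (Section~\ref{sec:C});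
\item $\mathbf A_{k-1}$ from $\mathbf A_k$ and $\mathbf C_k$ (Section~\ref{sec:A}).
\end{itemize}
The last step comes first in the text, because its proof also describes the cycles of $G_k$, and this description is used for $\mathbf B$ at lower levels. After $k=3$ we have $\mathbf A_2$. Since $W_2=\{2\}$ and $V(2)=\overline{\mathbb P}(n)$, it says that $G_3$ is a Hamilton cycle of $\Gamma_n$, which is Theorem~\ref{thm:main}.

The following consequence of $\mathbf A_m$ is used repeatedly.

\begin{lemma}\label{lem:local}
Let $3\le|x|\le m\le n$ and assume $\mathbf A_m$. The two edges of $G_{m+1}$ at $f(D,x)$ are $\beta(D,x)$ and $\alpha(D,x)$. The two edges of $G_{m+1}$ at $g(D,x)$ are $\beta(D,x)$ and $\alpha(D,\sigma_D^{-1}(x))$.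
\end{lemma}

\begin{proof}
By $\mathbf A_m$ every vertex has degree $2$ in $G_{m+1}$. By Lemma~\ref{lem:fresh}, $\alpha(D,x)$ and $\beta(D,x)$ are in $G_{m+1}$, which settles $f(D,x)$. The three edges of $\Gamma_n$ at $g(D,x)$ are $\beta(D,x)$, $\alpha(D,\sigma_D^{-1}(x))$ and $\theta(D,x)$, and $\theta(D,x)\notin G_{m+1}$ by Lemma~\ref{lem:fresh}.
\end{proof}

\section{Gluing: $\mathbf A_k$ and $\mathbf C_k$ imply $\mathbf A_{k-1}$}\label{sec:A}

Let $3\le k\le n$ and assume $\mathbf A_k,\mathbf C_k$. By $\mathbf A_k$, all edges of $G_{k+1}$ lie inside blocks $V(u)$, $u\in W_k$. The level-$k$ changes lie inside the sets $V(w)$, $w\in W_{k-1}$. Fix $w$, and let $y=k^{\varepsilon(w)}$. Inside $V(w)$ only $\Phi(w)$ and, for $n-k$ odd, $\Omega(w,\pm1)$ are toggled, and $\Omega(w,\delta)$ lies inside $V(wk^\delta)$. We show that $G_k$ has a Hamilton path inside each block and that the remaining edges of $\Phi(w)$ join these paths into one cycle.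

Let $u\in W_k$ give $w$ on deleting $\pm k$. If $u\neq wk^{\pm1}$, put $D=1u(k{+}1)\cdots n$. By Lemma~\ref{lem:hits}(ii), $\beta(D,y)$ is the only edge of $\Phi(w)$ with both ends in $V(u)$. It is in $G_{k+1}$ by Lemma~\ref{lem:fresh}, and no octagon of level $k$ meets $V(u)$. So $G_k$ has inside $V(u)$ exactly a Hamilton path of $V(u)$ from $f(D,y)$ to $g(D,y)$. If $u=wk^\delta$, then $\mathbf C_k$ gives a Hamilton path from $f_1$ to $g_r$.

The remaining edges of $\Phi(w)$ are the $\theta(D,y)$ with $D$ and $\mu_yD$ in different blocks. By Lemma~\ref{lem:hits}, the configurations of $O(w)$ belonging to any one block are consecutive in the cycle of $\mu_y$, so these edges lead from the $g$-end of one block's path to the $f$-end of the path of the next block on $\Phi(w)$. They are not in $G_{k+1}$ (Lemma~\ref{lem:fresh}) and in no octagon of level $k$, as those lie inside blocks. So they are in $G_k$, and no other edges of $G_k$ join different blocks in $V(w)$. Hence $G_k$ has on $V(w)$ exactly one cycle. This proves $\mathbf A_{k-1}$ together with the following description.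

\begin{itemize}
\item[$\mathbf S_k$] For $w\in W_{k-1}$, the cycle of $G_k$ on $V(w)$, suitably directed, runs through the blocks $V(u)\subseteq V(w)$, $u\in W_k$, in the order in which $\Phi(w)$ meets them. A block with $u\ne wk^{\pm1}$ is run through along the cycle of $G_{k+1}$ on $V(u)$ without the edge $\beta(D,y)$, from $f(D,y)$ to $g(D,y)$, where $D=1u(k{+}1)\cdots n$. A block with $u=wk^\delta$ is run through along the path of $\mathbf C_k$ from $f_1$ to $g_r$.
\end{itemize}

\section{The order of the hits: $\mathbf B_k$}\label{sec:B}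

Fix $k$ and assume $\mathbf A_k,\dots,\mathbf A_n$ and $\mathbf C_{k+1},\dots,\mathbf C_n$. By Section~\ref{sec:A} we also have $\mathbf S_{k+1},\dots,\mathbf S_n$. Fix $w\in W_{k-1}$ and $\delta$, with $y,\eta,r$ and the hits $e_1,\dots,e_r$ as before. Since $|y|=k$, Lemma~\ref{lem:fresh} shows that all hits are in $G_{m+1}$ for $k\le m\le n$. For $k=n$ we have $r=1$, and nothing more is claimed. Let $k<n$.

The cycle in question was built by inserting $k{+}1,\dots,n$ at levels $k{+}1,\dots,n$. We follow that construction in the order in which it was performed, from level $n$ down, and keep only the parts that contain hits. Each level adds one hit to the cyclic order, and $\mathbf C$ tells us its direction. For $1\le j\le r$ let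
\[
u^{(j)}=w(k{+}1)\cdots(k{+}j{-}1)\,k^\delta\in W_{k+j-1},
\]
and let $X_j$ be the cycle of $G_{k+j}$ on $V(u^{(j)})$, given by $\mathbf A_{k+j-1}$. Then $X_1$ is the cycle of $\mathbf B_k$, and $X_r$ is the ring of $D_r$. Erasing the symbols of absolute value $>k+j-1$ from $D_i$ leaves $1u^{(j)}$ exactly if $i\ge j$; for $i<j$, the symbol $k{+}i$ remains to the right of $k^\delta$. So exactly the hits $e_j,\dots,e_r$ lie on $X_j$.

Let $1\le j\le r-1$ and $\ell=k+j$. We compare $X_j$ with $X_{j+1}$ by means of $\mathbf S_\ell$ for the word $u^{(j)}\in W_{\ell-1}$, and direct $X_j$ as there. We have $\varepsilon(u^{(j)})=\varepsilon(w)\delta=\eta$, so the symbol moving at level $\ell$ is $x=\ell^\eta$. The word $u^{(j+1)}$ arises from $u^{(j)}$ by inserting $\ell$ before the last symbol $k^\delta$. So its block contains a single configuration of $O(u^{(j)})$, namely $1u^{(j+1)}(\ell{+}1)\cdots n=D_{j+1}$. There $\ell$ is followed by $k^\delta$, so $\sigma_{D_{j+1}}(x)=y$ and $\mu_xD_{j+1}=D_j$. Hence the next block on $X_j$ is that of $u^{(j)}\ell$, entered at $f(D_j,x)$. Here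 $D_j=1u^{(j)}\ell(\ell{+}1)\cdots n$ is the \emph{first} hit configuration of $(u^{(j)},+1)$ at level $\ell$, and $\sigma_{D_j}(y)=x$. Since $D_{j+1},\dots,D_r$ belong to $V(u^{(j+1)})$ and $D_j$ belongs to $V(u^{(j)}\ell)$, no other block on $X_j$ contains hits.

\emph{The block of $u^{(j+1)}$.} Here $X_j$ runs through $X_{j+1}$ without $\beta(D_{j+1},x)$, starting at $f(D_{j+1},x)$. By Lemma~\ref{lem:local} for $G_{\ell+1}$, the other edge of $X_{j+1}$ at the starting vertex is $\alpha(D_{j+1},x)=\{f(D_{j+1},x),g_{j+1}\}$, and the other edge at $g_{j+1}$ is $e_{j+1}$. So the path begins $f(D_{j+1},x)\to g_{j+1}\to f_{j+1}$. Thus $X_j$ meets $e_{j+1},\dots,e_r$ in the cyclic order of $X_{j+1}$, directed so that $e_{j+1}$ is positive, and started at $e_{j+1}$.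

\emph{The block of $u^{(j)}\ell$.} Here $X_j$ meets $e_j$. By Lemma~\ref{lem:local} for $G_\ell$ (with $m=\ell-1\ge k$), the edges of $X_j$ at $f_j$ are $e_j$ and $\alpha(D_j,y)=\{f_j,g(D_j,x)\}$. In $\mathbf C_\ell$ for $(u^{(j)},+1)$ the vertex ``$g_1$'' is $g(D_j,x)$, and ``$y^*$'' is the predecessor $y$ of $x$. So $\mathbf C_\ell$ tells us the direction of exactly this edge $\alpha(D_j,y)$. If $n-\ell\ne1$, it is traversed towards $g(D_j,x)$; then $X_j$ runs $g_j\to f_j\to g(D_j,x)$ and meets $e_j$. If $n-\ell=1$, it is traversed away from $g(D_j,x)$; then $X_j$ runs $g(D_j,x)\to f_j\to g_j$ and meets $e_j^{-1}$. Since $n-\ell=r-1-j$, the second case is $j=r-2$.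

To summarize: if $X_{j+1}$, directed with $e_{j+1}$ positive, reads $(e_{j+1},\rho)$ with $\rho$ the list of the remaining signed hits in order, then $X_j$ reads $(e_{j+1},\rho,e_j)$ for $j\ne r-2$, and $(e_{j+1},\rho,e_j^{-1})$ for $j=r-2$. Start with $X_r=(e_r)$. All words below are cyclic.
\begin{itemize}
\item $X_{r-1}=(e_r,e_{r-1})=(e_{r-1},e_r)$. This is $\mathbf B_k$ for $r=2$.
\item If $r\ge3$: $X_{r-2}=(e_{r-1},e_r,e_{r-2}^{-1})$. In the other direction, $X_{r-2}=(e_{r-2},e_r^{-1},e_{r-1}^{-1})$.
\item For $j<r-2$, inductively: $X_j=(e_{j+1},\dots,e_{r-2},e_r^{-1},e_{r-1}^{-1},e_j)=(e_j,e_{j+1},\dots,e_{r-2},e_r^{-1},e_{r-1}^{-1})$.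
\end{itemize}
For $j=1$ this is $\mathbf B_k$.

\section{Routing through a block: $\mathbf C_k$}\label{sec:C}

Assume $\mathbf A_k$ and $\mathbf B_k$, fix $w\in W_{k-1}$ and $\delta$, and let $A$ be the cycle of $G_{k+1}$ on $V(wk^\delta)$. We cut $A$ into segments at the edges removed at level $k$ and check that the new edges join the segments into one path. By Lemma~\ref{lem:hits}(i) and Lemma~\ref{lem:fresh}, the level-$k$ changes with both ends in $V(wk^\delta)$ are these: the hits $e_1,\dots,e_r$, which are present, are toggled; the edges $\theta(D_j,y)=\{g_j,f_{j+1}\}$, $1\le j\le r-1$, which are absent, are toggled; and if $r$ is even, all edges of $\Omega(w,\delta)$ are toggled. By Lemma~\ref{lem:local} with $m=k$,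
\begin{equation}\label{eq:local}
\text{the edges of $A$ at $f_j$ are $e_j,\ \alpha(D_j,y)$; those at $g_j$ are $e_j,\ \alpha(D_j,\sigma_{D_j}^{-1}(y))$.}
\end{equation}
In particular the edges of $A$ at $g_1$ are $e_1$ and $\alpha(D_1,y^*)$.

\subsection{The case of odd $r$}\label{sec:odd}

If $r=1$, i.e.\ $k=n$, then $P=A-e_1$ runs from $f_1$ to $g_1$. Its last edge is $\alpha(D_1,y^*)$, traversed towards $g_1$, and $n-k=0$.

Let $r\ge3$. By $\mathbf B_k$, deleting the hits cuts $A$ into the segments
\[
S_i:f_i\leadsto g_{i+1}\ (1\le i\le r-3),\quad S_{r-2}:f_{r-2}\leadsto f_r,\quad S_{r-1}:g_r\leadsto f_{r-1},\quad S_r:g_{r-1}\leadsto g_1 .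
\]
With the new edges $g_if_{i+1}$, $1\le i\le r-1$, they form
\[
\begin{aligned}
f_1\overset{S_1}\leadsto g_2\to f_3\overset{S_3}\leadsto g_4\to\cdots\to f_{r-2}\overset{S_{r-2}}\leadsto f_r&\to g_{r-1}\overset{S_r}\leadsto g_1\\
&\to f_2\overset{S_2}\leadsto g_3\to f_4\overset{S_4}\leadsto\cdots\leadsto g_{r-2}\to f_{r-1}\overset{S_{r-1}^{-1}}\leadsto g_r .
\end{aligned}
\]
First come the segments with odd index up to $r-2$, then $S_r$, then those with even index, the last one backward. For $r=3$ this is $f_1\leadsto f_3\to g_2\leadsto g_1\to f_2\leadsto g_3$. The new edges used are $g_if_{i+1}$ for $i=2,4,\dots,r-3$, then $i=r-1$ (backward), then $i=1,3,\dots,r-2$. So each segment and each new edge is used exactly once, and we have the Hamilton path $P$ from $f_1$ to $g_r$. Its part $S_r$ arrives at $g_1$ along the edge of $A$ other than $e_1$, which is $\alpha(D_1,y^*)$, towards $g_1$. Since $n-k=r-1$ is even, this is what $\mathbf C_k$ asks.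

\subsection{The case of even $r$}

Now $n-k$ is odd. Let $D=D_{r-1}$, $D'=D_r$, $z=n^\eta$ as in the octagon $\Omega(w,\delta)$. To see what toggling the octagon does we need to know which of its edges are in $G_{k+1}$ and where they lie on $A$.

\emph{Octagon edges in $G_{k+1}$.} By Lemma~\ref{lem:oct}(iii), no octagon of level $>k$ meets the ring of $D$ or $D'$. Faces are disjoint. So by Lemma~\ref{lem:oct}(i) the edges $\beta(D,z),\beta(D',z),\theta(D',z)$ were changed exactly once at the levels $>k$, namely at level $n$. Hence
\[
\beta(D,z),\,\beta(D',z)\notin G_{k+1},\qquad\theta(D',z)\in G_{k+1}.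
\]
By \eqref{eq:local}, $\alpha(D,y)=\{f_{r-1},g(D,z)\}$ is an edge of $A$ at $f_{r-1}$. Since $z$ is the predecessor of $y$ in $\langle D'\rangle$, also $\alpha(D',z)=\{f(D',z),g_r\}$ is an edge of $A$, at $g_r$.

\emph{The ring of $D'$ in $G_{k+1}$.} We claim that $G_{k+1}$ contains all edges of this ring except $\beta(D',z)$. The $\alpha$-edges are changed only by octagons, and none of level $>k$ meets this ring. For $k<m<n$, $D'$ lies in no $O(w'')$ with $w''\in W_{m-1}$: deleting $\pm m$ from $D'$ leaves a word ending in $k^\delta$, not in $n$. So no face of level $m$ meets the ring of $D'$ in a $\beta$-edge. At level $n$ only $\beta(D',z)$ is changed.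

\emph{The shape of $A$.} Traverse $A$ so that $e_r$ is positive. By $\mathbf B_k$, read in the opposite direction, the hits occur in the cyclic order
\[
(e_{r-1},\,e_r,\,e_{r-2}^{-1},\dots,e_1^{-1}).
\]
Just before $e_r$ comes $\alpha(D',z)$: $A$ runs $f(D',z)\to g_r\to f_r$. From $f_r=f(D',y)$ it follows the ring of $D'$ forward up to $g(D',z)$; it meets no hit there, as $e_r$ is the only hit on this ring. Since $\beta(D',z)\notin G_{k+1}$, it leaves the ring along $\theta(D',z)$ to $f(D,z)$. Then come the hits $e_{r-2}^{-1},\dots,e_1^{-1}$ and $e_{r-1}$, followed by $\alpha(D,y)$: $A$ runs $g_{r-1}\to f_{r-1}\to g(D,z)$. From $g(D,z)$ it returns to $f(D',z)$ without meeting hits. So, cyclically,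
\[
A:\quad f(D',z)\to\underbrace{g_r\,f_r\leadsto g(D',z)}_{N}\to\underbrace{f(D,z)\leadsto g_{r-1}\,f_{r-1}}_{L}\to\underbrace{g(D,z)\leadsto f(D',z)}_{R},
\]
where $N$ contains $e_r$, $L$ contains $e_{r-2}^{-1},\dots,e_1^{-1},e_{r-1}$ in this order, and $R$ contains no hit. See Figure~\ref{fig:oct}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[thick] (75:2) arc (75:-15:2);
\draw[thick] (-50:2) arc (-50:-145:2);
\draw[thick] (180:2) arc (180:110:2);
\draw[dashed] (110:2) arc (110:75:2);
\draw[dashed] (-15:2) arc (-15:-50:2);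
\draw[dashed] (-145:2) arc (-145:-180:2);
\draw[very thick] (180:2) -- (-50:2);
\draw[very thick] (110:2) -- (-15:2);
\foreach \ang in {110,75,40,-15,-50,-110,-145,180} \fill (\ang:2) circle (2pt);
\node at (112:2.4) {$f(D',z)$};
\node at (70:2.35) {$g_r$};
\node at (38:2.35) {$f_r$};
\node at (-13:2.75) {$g(D',z)$};
\node at (-48:2.65) {$f(D,z)$};
\node at (-110:2.35) {$g_{r-1}$};
\node at (-147:2.5) {$f_{r-1}$};
\node at (180:2.65) {$g(D,z)$};
\node at (57:2.3) {$e_r$};
\node at (-128:2.38) {$e_{r-1}$};
\node at (12:2.3) {$N$};
\node at (-80:2.3) {$L$};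
\node at (145:2.3) {$R$};
\end{tikzpicture}
\caption{The cycle $A$ (the circle, run clockwise) and the net effect of toggling the octagon together with $e_{r-1}$, $e_r$ and $g_{r-1}f_r$. The three dashed edges are removed and the two chords are added. What remains is a path from $f_{r-1}$ along $L$ backward, $R$ forward and $N$ backward to $g_r$. The arcs are not drawn to scale.}
\label{fig:oct}
\end{figure}

\emph{Net changes at level $k$.} The edges $e_{r-1},e_r$ and $\theta(D_{r-1},y)=\{g_{r-1},f_r\}$ lie both on $\Phi(w)$ and on $\Omega(w,\delta)$. They are toggled twice: the hits $e_{r-1},e_r$ stay, and $g_{r-1}f_r$ is not added. From the rest of the octagon, $\alpha(D,y),\alpha(D',z),\theta(D',z)$ are removed and $\beta(D,z),\beta(D',z)$ are added. From the rest of the face, $e_1,\dots,e_{r-2}$ are removed and $g_if_{i+1}$, $1\le i\le r-2$, are added. Perform first the changes coming from the octagon. Cutting $A$ into $N,L,R$ and joining $f(D,z)$ with $g(D,z)$ and $f(D',z)$ with $g(D',z)$ gives the Hamilton path of $V(wk^\delta)$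
\[
\Pi:\quad f_{r-1}\overset{L^{-1}}\leadsto f(D,z)\to g(D,z)\overset{R}\leadsto f(D',z)\to g(D',z)\overset{N^{-1}}\leadsto g_r .
\]

\emph{The case $r=2$.} No other changes remain, and $P=\Pi$ runs from $f_1$ to $g_2$. It starts with $f_1\to g_1$. The vertex $g_1$ is not an end of $L$, so $L^{-1}$ continues from $g_1$ along the other edge of $A$ at $g_1$, which is $\alpha(D_1,y^*)$. So this edge is traversed away from $g_1$, as claimed in $\mathbf C_k$ for $n-k=1$.

\emph{The case $r\ge4$.} Since $L$ is run backward, $\Pi$ meets the hits with index at most $r-2$ in the order $e_1,e_2,\dots,e_{r-2}$, all positive. Removing them leaves the segments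
\[
S_0:f_{r-1}\leadsto g_1,\qquad S_i:f_i\leadsto g_{i+1}\ (1\le i\le r-3),\qquad S_{r-2}:f_{r-2}\leadsto g_r .
\]
With the edges $g_if_{i+1}$, $1\le i\le r-2$, they form
\[
\begin{aligned}
f_1\overset{S_1}\leadsto g_2\to f_3\overset{S_3}\leadsto g_4\to\cdots\to f_{r-3}\overset{S_{r-3}}\leadsto g_{r-2}&\to f_{r-1}\overset{S_0}\leadsto g_1\\
&\to f_2\overset{S_2}\leadsto g_3\to f_4\overset{S_4}\leadsto\cdots\to f_{r-2}\overset{S_{r-2}}\leadsto g_r .
\end{aligned}
\]
First come the segments with odd index, then $S_0$, then those with positive even index. For $r=4$ this is $f_1\leadsto g_2\to f_3\leadsto g_1\to f_2\leadsto g_4$. The new edges used are $g_if_{i+1}$ for $i=2,4,\dots,r-2$ and then $i=1,3,\dots,r-3$. So every segment and every new edge is used once, and this is the Hamilton path $P$ from $f_1$ to $g_r$. Since $D_1\neq D,D'$, the vertex $g_1$ is not an end of $L$, so both edges of $A$ at $g_1$ belong to $\Pi$. Hence $S_0$ arrives at $g_1$ along $\alpha(D_1,y^*)$, towards $g_1$; and $n-k=r-1\ge3$.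

This proves $\mathbf C_k$ in all cases, which completes the induction and the proof of Theorem~\ref{thm:main}.\hfill\qedsymbol

\begin{remark}
Here is the role of parity. For even $r\ge4$ the hits also cut $A$ into the segments $S_1,\dots,S_r$ listed in Section~\ref{sec:odd}. If only the face were toggled, the walk from $f_1$ would run through $S_1,S_3,\dots,S_{r-3},S_{r-1}^{-1}$ and stop at $g_r$ too early. With the octagon, the path $\Pi$ is cut at only $r-2$ hits, into the $r-1$ segments $S_0,\dots,S_{r-2}$. Each new edge leads from a segment $S_i$ to $S_{i+2}$, with indices modulo $r-1$. Since $r-1$ is odd, all segments are reached.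
\end{remark}

\section{Counting the flips: proof of Theorem \ref{thm:count}}

\paragraph{(1)} The full set works by Theorem~\ref{thm:main}. Let $|F|\le2$ and suppose that a cyclic Gray code using $F$ exists. By its interpretation as a Hamilton cycle in a Cayley graph, $F$ then generates the whole hyperoctahedral group. A group generated by at most two involutions $s,s'$ has a cyclic subgroup of index at most $2$, generated by $ss'$ (the trivial subgroup if there is at most one generator). By intersecting with it, every subgroup also has a cyclic subgroup of index at most $2$. But for $n\ge3$ the hyperoctahedral group contains a subgroup of order $12$ isomorphic to $A_4$: the cyclic permutations of three symbols combined with complementation of an even number of them. Its elements have orders $1$, $2$ and $3$, since the cube of a cyclic shift combined with an even number of complementations is the identity. So it has no cyclic subgroup of order $6$ or $12$, a contradiction.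

\paragraph{(2), lower bound.} Each edge of $\Gamma_n$ belongs to exactly one flip, so we count $t$-edges of Hamilton cycles. Deleting all $t$-edges from $\Gamma_n$ leaves the $|\mathcal D|=2^{n-2}(n-1)!\ge4$ disjoint rings. A Hamilton cycle has at least two edges leaving the vertex set of each ring. They are $t$-edges, and each $t$-edge leaves at most two of these sets. So at least $|\mathcal D|$ $t$-edges are used.

\paragraph{(2), the constructed code.} At level $m$ there are $|W_{m-1}|=2^{m-3}(m-2)!=a_m$ faces. All faces are pairwise disjoint, and each has $2(n-1)$ $\theta$-edges. Every octagon $\Omega(w,\delta)$ contains exactly two $\theta$-edges, $\theta(D,y)$ and $\theta(D',z)$. Both lie on faces by Lemma~\ref{lem:oct}(i), and octagons are pairwise disjoint. So every octagon lowers the number of $t$-edges by $2$. There are $2a_k$ octagons at each level $3\le k\le n-1$ with $n-k$ odd. Thus $G_3$ has exactly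
\[
2(n-1)\sum_{m=3}^na_m-4\sum_{\substack{3\le k\le n-1\\ n-k\ \mathrm{odd}}}a_k
\]
$t$-edges. For $n=3$ this is $4$, and for $n=4$ it is $6(1+4)-4=26$.

\paragraph{(2), upper bound.} Put $\Sigma_n=\sum_{m=3}^na_m$. We claim that $\Sigma_n\le a_n\bigl(1+\frac1{n-2}\bigr)$. For $n=3$ this says $1\le2$. For $n\ge4$ we use $a_{n-1}=a_n/(2(n-2))$ and, by induction, $\Sigma_{n-1}\le a_{n-1}\bigl(1+\frac1{n-3}\bigr)=a_{n-1}\frac{n-2}{n-3}$:
\[
\Sigma_n\le a_n+\frac{a_n}{2(n-2)}\cdot\frac{n-2}{n-3}=a_n\Bigl(1+\frac1{2(n-3)}\Bigr)\le a_n\Bigl(1+\frac1{n-2}\Bigr),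
\]
the last step because $n-2\le2(n-3)$ for $n\ge4$. Since $2(n-1)a_n=2^{n-2}(n-1)!$, the number of $t$-edges of $G_3$ is at most $2(n-1)\Sigma_n\le2^{n-2}(n-1)!\,\bigl(1+\frac1{n-2}\bigr)$. For $n=3$ the code uses $4=2^1\cdot2!$ flips $t$, which meets the lower bound, so $\tau_3=4$.\hfill\qedsymbol

\begin{thebibliography}{9}
\bibitem{pancake} \emph{Successor Rules for Flipping Pancakes and Burnt Pancakes}, \url{http://skeeter.socs.uoguelph.ca/~sawada/papers/pancake_successor.pdf}.
\end{thebibliography}

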